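# Beating the Builder while a MAD family survives: $\mathfrak a=\omega_1$ and the game $G_{\mathfrak a}$

## 1. A poset of matches, finite sets and promises

A family $\mathcal A$ of infinite subsets of $\omega$ is *almost disjoint* (AD) if $A\cap B$ is finite for all distinct $A,B\in\mathcal A$. An example, with $2^{<\omega}$ in place of $\omega$: the sets $A_x=\{x\restriction n:n<\omega\}$ for $x\in 2^\omega$. Two different branches share only a finite initial part.

Now two players, the Builder and the Spoiler, write down an AD family one set at a time. Fix $E\subseteq\omega_1$. At stage $\xi$ the Spoiler chooses $A_\xi$ if $\xi\in E$, and the Builder chooses it if $\xi\notin E$.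

**Definition (legal match).** A legal match is a sequence $p=\langle A_\xi:\xi<\lambda\rangle$, with $\lambda=\mathrm{lh}(p)\le\omega_1$, of infinite subsets of $\omega$ that are pairwise distinct and pairwise almost disjoint, such that for every finite $\alpha<\lambda$ the set $\omega\setminus\bigcup_{\xi\le\alpha}A_\xi$ is infinite.

Legality does not mention $E$. Unions of increasing chains of legal matches (of length at most $\omega_1$) are legal, because each clause concerns only finitely many entries. Legality of a countable match is absolute between $V$ and its forcing extensions. A legal move always exists at a stage $\alpha<\omega_1$: if $\alpha$ is finite, the complement of the union so far is infinite, so play one half of it. If $\alpha$ is infinite, list the sets played as $\{C_i:i<\omega\}$ and play $\{a_k:k<\omega\}$, where $a_0<a_1<\cdots$ and $a_k\notin\bigcup_{i<k}C_i$. The choice is possible because $C_k\setminus\bigcup_{i<k}C_i$ is infinite, and $\{a_k:k<\omega\}\cap C_i\subseteq\{a_k:k\le i\}$ is finite.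

**Definition (strategy).** A *Builder strategy* is a function $\sigma$ that assigns to every countable legal match $p$ with $\mathrm{lh}(p)\notin E$ a set $\sigma(p)$ such that $p^\frown\sigma(p)$ is legal. A legal match $p$ *follows* $\sigma$ if $p(\xi)=\sigma(p\restriction\xi)$ for all $\xi\in\mathrm{lh}(p)\setminus E$. Spoiler strategies are defined in the same way with $\mathrm{lh}(p)\in E$.

Asking that strategies be total loses nothing, since legal moves always exist. Given $E$ and a Builder strategy $\sigma$, let $T$ be the set of legal matches of countable length that follow $\sigma$. Then $T$ is closed under unions of increasing $\omega$-chains, and every $p\in T$ has extensions in $T$ of every larger countable length: let the Spoiler make any legal moves. For $p\in T$ let $I_p$ be the ideal on $\omega$ generated by the finite sets and the sets in $\mathrm{ran}(p)$.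

**Definition ($Q_{E,\sigma}$).** The conditions are the triples $(s,p,F)$ with $s\subseteq\omega$ finite, $p\in T$ and $F\in I_p$. The order is
$$(s',p',F')\le(s,p,F)\iff s\subseteq s',\ p\subseteq p',\ F\subseteq F',\ (s'\setminus s)\cap F=\emptyset .\tag{1}$$

So $p$ is an initial part of a match, $s$ is a finite part of a future set $X$, and $F$ is a promise: no further points of $F$ enter $X$. We do not require $s\cap F=\emptyset$. If $p\subseteq p'$, then
$$(s,p,F)\ \text{ and }\ (s,p',F')\ \text{ have the common extension }\ (s,p',F\cup F').\tag{2}$$
Under CH there are $\omega_1$ countable sequences of subsets of $\omega$, so $|Q_{E,\sigma}|\le\omega_1$.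

**Lemma 1.** $Q_{E,\sigma}$ adds a match $p_G$ of length $\omega_1^V$ that follows $\sigma$ and has all its proper initial segments in $V$, and an infinite $X_G\subseteq\omega$ almost disjoint from every set in $p_G$.

*Proof.* Put $p_G=\bigcup\{p:(s,p,F)\in G\}$ and $X_G=\bigcup\{s:(s,p,F)\in G\}$. Elements of $G$ are pairwise compatible, so their second coordinates are pairwise comparable. Every $p\in T$ can be lengthened within $T$ to any countable length, so by density $\mathrm{lh}(p_G)=\omega_1^V$. Each proper initial segment of $p_G$ is an initial segment of some $p\in T$, hence is in $V$ and follows $\sigma$.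

$X_G$ is infinite: given $(s,p,F)$, lengthen $p$ to infinite length. Now $I_p$ is generated by the finite sets and an infinite AD family, so $\omega\setminus F$ is infinite, and a large $m\notin F$ can be added to $s$. Finally let $A_\xi$ be a set in $p_G$. Any $(s,p,F)$ with $\xi<\mathrm{lh}(p)$ can be extended to $(s,p,F\cup A_\xi)$, which forces $X_G\cap A_\xi\subseteq s$. $\square$

This is what the poset is for: it produces a match in which the Builder obeyed $\sigma$ and yet the family produced is not maximal. We now say what question this answers.

## 2. Maximality, the number $\mathfrak a$, and the theorem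

An AD family $\mathcal A$ is *maximal* (MAD) if every infinite $B\subseteq\omega$ has infinite intersection with some $A\in\mathcal A$. The family of branches above is not MAD: the set $\{0^n1:n<\omega\}$ meets each branch in at most one point. A finite partition of $\omega$ into infinite sets is MAD for trivial reasons, so one looks at infinite families: $\mathfrak a$ is the least cardinality of an infinite MAD family. Section 1 showed that a countably infinite AD family can always be extended, so $\mathfrak a\ge\omega_1$.

In the game $G^E_{\mathfrak a}$ the players produce a legal match of length $\omega_1$ as above, and the Builder wins if $\{A_\xi:\xi<\omega_1\}$ is MAD; otherwise the Spoiler wins. The game $G_{\mathfrak a}$ is $G^E_{\mathfrak a}$ with $E$ the set of odd ordinals. So the Builder moves at even stages, which include $0$ and all limits. The clause about finite stages keeps the players from producing a finite maximal family.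

If the Builder has a winning strategy in $G_{\mathfrak a}$, then any match following it yields a MAD family of size $\omega_1$, so $\mathfrak a=\omega_1$. The question, taken from "Construction With Opposition: Cardinal Invariants And Games" (https://www.matmor.unam.mx/~michael/preprints_files/JMV6.pdf), is whether the converse holds: does $\mathfrak a=\omega_1$ imply that the Builder has a winning strategy in $G_{\mathfrak a}$? The answer is no.

**Theorem A.** Con(ZFC) implies Con(ZFC + $\mathfrak a=\omega_1$ + the Builder has no winning strategy in $G_{\mathfrak a}$).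

**Theorem B.** Con(ZFC) implies the consistency of ZFC + $\mathfrak a=\omega_1$ + $\mathfrak c=\omega_2$ + for every $E\subseteq\omega_1$:

1. the Builder has a winning strategy in $G^E_{\mathfrak a}$ iff $E$ is bounded in $\omega_1$;
2. the Spoiler has a winning strategy in $G^E_{\mathfrak a}$ iff $\omega_1\setminus E$ is bounded in $\omega_1$.

Hence in that model $G^E_{\mathfrak a}$ is undetermined whenever $E$ and $\omega_1\setminus E$ are both unbounded; in particular $G_{\mathfrak a}$ is undetermined. Theorem A is B(1) for the set of odd ordinals, together with $\mathfrak a=\omega_1$.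

The plan is to start in $L$ and iterate posets $Q_{E,\sigma}$ for $\omega_2$ steps, so that every Builder strategy of the final model is defeated. Two things must be preserved throughout: $\omega_1$, and the maximality of one MAD family of size $\omega_1$ from $L$. The second is the heart of the matter.

## 3. Games one player finishes alone, and the game under CH

We first settle the cases in which one player moves only boundedly often. These are the "if" parts of Theorem B.

**Proposition 2 (ZFC).** (a) If $E$ is bounded, the Builder has a winning strategy in $G^E_{\mathfrak a}$ iff $\mathfrak a=\omega_1$. (b) If $\omega_1\setminus E$ is bounded, the Spoiler has a winning strategy in $G^E_{\mathfrak a}$.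

*Proof.* (a) A win of the Builder yields a MAD family of size $\omega_1$, and $\mathfrak a\ge\omega_1$. Conversely, let $\{C_\xi:\xi<\omega_1\}$ be MAD, listed without repetition, and let $E\subseteq\mu$ with $\omega\le\mu<\omega_1$. The Builder plays arbitrarily before $\mu$. At stage $\mu$ the family played is countably infinite; list it as $\{A_n:n<\omega\}$. The sets $A_n'=A_n\setminus\bigcup_{i<n}A_i$ are pairwise disjoint and differ from $A_n$ by finite sets. Distribute the (countably many) points of $\omega\setminus\bigcup_nA_n'$, adding at most one to each $A_n'$. The result is a partition $\{A_n'':n<\omega\}$ of $\omega$ with each $A_n''$ a finite modification of $A_n$. In the same way obtain a partition $\{C_n'':n<\omega\}$ from $\{C_n:n<\omega\}$.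

Let $f:\omega\to\omega$ be a bijection with $f[C_n'']=A_n''$ for all $n$. The family $\{f[C_\xi]:\xi<\omega_1\}$ is MAD, and $f[C_n]$ is a finite modification of $A_n$ for $n<\omega$. Finite modifications of members do not affect being MAD, so $\{A_n:n<\omega\}\cup\{f[C_\xi]:\omega\le\xi<\omega_1\}$ is MAD. From stage $\mu$ on all stages belong to the Builder, who plays the sets $f[C_\xi]$, $\xi\ge\omega$, one by one.

(b) Let $\omega_1\setminus E\subseteq\mu$ with $\omega\le\mu<\omega_1$. At stage $\mu$ the Spoiler picks an infinite $X$ almost disjoint from everything played, splits it as $X=X_0\sqcup X_1$ into infinite sets, and from then on plays members of an AD family of $\omega_1$ infinite subsets of $X_0$. These moves are almost disjoint from the earlier sets, hence distinct from them. At the end $X_1$ is almost disjoint from every set played. $\square$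

Next, the game under CH. It needs a strengthening of maximality that will carry the whole proof.

For an infinite AD family $\mathcal B$ let $\mathcal I(\mathcal B)$ be the ideal of sets almost covered by finitely many members of $\mathcal B$, that is, covered up to a finite set. Let $\mathcal I^+(\mathcal B)=\mathcal P(\omega)\setminus\mathcal I(\mathcal B)$; its elements are called *positive*. Since $\mathcal B$ is infinite, $\omega$ is positive. For example, let $\mathcal B$ be the family of columns $\{n\}\times\omega$ of $\omega\times\omega$: the graph of any function $\omega\to\omega$ is positive, and any set inside finitely many columns is not. In general, if $Y$ has infinite intersection with infinitely many members of $\mathcal B$, then $Y$ is positive: were $Y$ almost covered by a finite $\mathcal F\subseteq\mathcal B$, some $B\in\mathcal B\setminus\mathcal F$ with $|B\cap Y|=\omega$ would have infinite intersection with a member of $\mathcal F$.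

**Definition (tight).** $\mathcal B$ is tight if for every countable $\{Y_n:n<\omega\}\subseteq\mathcal I^+(\mathcal B)$ there is $B\in\mathcal I(\mathcal B)$ with $|B\cap Y_n|=\omega$ for all $n$.

**Lemma 3.** Tight families are MAD.

*Proof.* Suppose $X$ is infinite and almost disjoint from all members of $\mathcal B$. Then $X\in\mathcal I^+(\mathcal B)$, as an infinite set almost covered by finitely many members meets one of them in an infinite set. By tightness some $B\in\mathcal I(\mathcal B)$ has $|B\cap X|=\omega$, and $B$ is almost covered by finitely many members, so some member meets $X$ in an infinite set, a contradiction. $\square$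

The columns show the definition failing: the diagonal is almost disjoint from all of them, so they are not MAD and not tight.

**Lemma 4.** Let $\mathcal A$ be a countably infinite AD family and $Y_n\in\mathcal I^+(\mathcal A)$ for $n<\omega$. There is an infinite $A$ almost disjoint from all members of $\mathcal A$ with $|A\cap Y_n|=\omega$ for all $n$.

*Proof.* List $\mathcal A=\{C_i:i<\omega\}$ and let $\langle n_k:k<\omega\rangle$ list each $n$ infinitely often. Choose increasing $a_k\in Y_{n_k}\setminus\bigcup_{i<k}C_i$; this set is infinite since $Y_{n_k}$ is positive. Put $A=\{a_k:k<\omega\}$. Then $A\cap C_i\subseteq\{a_k:k\le i\}$. $\square$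

**Lemma 5.** Assume CH. Let $U\subseteq\omega_1\setminus\omega$ be uncountable and let $\langle\vec Y^\xi:\xi\in U\rangle$ list all countable sequences $\vec Y^\xi=\langle Y^\xi_n:n<\omega\rangle$ of subsets of $\omega$. Let $\{A_\xi:\xi<\omega_1\}$ be an AD family, listed without repetition, such that whenever $\xi\in U$ and all $Y^\xi_n$ are in $\mathcal I^+(\{A_\eta:\eta<\xi\})$, the set $A_\xi$ meets every $Y^\xi_n$ in an infinite set. Then $\{A_\xi:\xi<\omega_1\}$ is tight. Such a family can be constructed even if at stages $\xi\notin U$ arbitrary legal sets are played by someone else.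

*Proof.* Let $\{Y_n\}$ be positive for the whole family, and choose $\xi\in U$ with $\vec Y^\xi=\langle Y_n\rangle$. Positivity for the whole family implies positivity for $\{A_\eta:\eta<\xi\}$. So $A_\xi$, which is in the ideal of the family, meets every $Y_n$ in an infinite set. For the construction, use Lemma 4 at the stages $\xi\in U$ where it applies and any legal set at the others. $\square$

So under CH tight families of size $\omega_1$ exist, and (taking for $U$ the infinite even ordinals) the Builder has a winning strategy in $G_{\mathfrak a}$. In a model for Theorem A, CH must fail.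

## 4. A match fixed in advance can destroy the witness

A sensible first attempt to defeat a single $\sigma$ over a model of CH is this. Choose in $V$ a complete match $\vec A=\langle A_\xi:\xi<\omega_1\rangle$ following $\sigma$. Force with pairs $(s,F)$, where $s\subseteq\omega$ is finite, $F\in\mathcal I(\{A_\xi:\xi<\omega_1\})$, and $(s',F')\le(s,F)$ iff $s\subseteq s'$, $F\subseteq F'$ and $(s'\setminus s)\cap F=\emptyset$. Conditions with the same $s$ are compatible, so the poset is $\sigma$-centered. As in Lemma 1, it adds an infinite $X$ almost disjoint from all $A_\xi$. So $\sigma$ is no longer winning.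

The trouble is $\mathfrak a=\omega_1$. Let $E$ be the set of odd ordinals and let $\mathcal B=\{B_\xi:\xi<\omega_1\}$ be a tight family, listed without repetition, whose maximality we want to preserve. Let $\sigma$ be this Builder strategy: at a match $p$ of even length $\xi$, if $p(\eta)=B_\eta$ for all $\eta<\xi$, play $B_\xi$; otherwise play any legal set. This is legal, since the complement of a finite union of members of the infinite family $\mathcal B$ contains almost all of another member. Then $\langle B_\xi:\xi<\omega_1\rangle$ is a match following $\sigma$, in which the Spoiler also happens to list $\mathcal B$. The forcing for this match adds $X$ almost disjoint from every $B_\xi$, so it destroys $\mathcal B$.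

The Spoiler's moves should therefore be chosen to protect $\mathcal B$. But which moves protect $\mathcal B$ will depend on names for subsets of $\omega$, and the names depend on the forcing, which in this attempt is defined only after the match is complete. The poset $Q_{E,\sigma}$ breaks the circle: match and $X$ grow together. For this same $\sigma$, Lemma 9 below shows that $Q_{E,\sigma}$ preserves $\mathcal B$.

The hypothesis that $E$ is unbounded must be used in that proof. If $E=\emptyset$ and $\sigma$ lists $\mathcal B$ in order, then $T$ is a chain, $p_G$ is the list of $\mathcal B$, and the set $X_G$ of Lemma 1 destroys $\mathcal B$.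

**Remark.** Write $p'\le p$ for $p\supseteq p'$ read backwards, that is, order $T$ by end-extension; then $T$ is $\sigma$-closed. In $V^T$ let $\dot R$ be the poset of pairs $(s,F)$ with $F\in\mathcal I$, where $\mathcal I$ is generated by the finite sets and the sets in the generic match. Then $(s,p,F)\mapsto(p,(s,F))$ embeds $Q_{E,\sigma}$ densely into $T*\dot R$. Indeed the orders agree by (1). Given $(p,\dot r)\in T*\dot R$, extend $p$ so that it decides $\dot r=(s,F)$, which is possible since $T$ adds no new subsets of $\omega$; then extend it once more so that its length exceeds the indices of finitely many sets almost covering $F$. So $Q_{E,\sigma}$ is $\sigma$-closed followed by $\sigma$-centered. The proof below does not use this; it says that the real work is the survival of $\mathcal B$, not properness.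

## 5. Good sets over countable models

We recall the forcing facts we need. Let $P$ be a poset, $\theta>2^{|P|}$ regular, and $M\prec H(\theta)$ countable with $P\in M$. If $G$ is $P$-generic, then $M[G]=\{\dot x[G]:\dot x\in M\}\prec H(\theta)[G]=H(\theta)^{V[G]}$. A condition $q$ is *$(M,P)$-generic* if it forces $D\cap M\cap\dot G\ne\emptyset$ for every dense open $D\in M$. A poset $P$ is *proper* if for all large $\theta$ and all countable $M\prec H(\theta)$ containing $P$, every $p\in P\cap M$ has an $(M,P)$-generic extension; it suffices to check this for the $M$ that also contain some fixed further parameter. Proper posets preserve $\omega_1$.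

If $q$ is $(M,P)$-generic, then
$$q\Vdash M[\dot G]\cap V=M.\tag{3}$$
For let $\dot x\in M$ be a name. The set of conditions that either force $\dot x\notin V$ or decide $\dot x$ to be a particular element of $V$ is dense open and in $M$. If $G\ni q$ contains an element of $M$ from it and $\dot x[G]\in V$, then the decided value is in $M$ by elementarity.

In a countable support (CS) iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\gamma\rangle$ we let $p\in P_\gamma$ mean that $1\Vdash_\xi p(\xi)\in\dot Q_\xi$ for all $\xi<\gamma$ and that the support of $p$ is countable. Shelah's theorem says that CS iterations of proper posets are proper. Two facts about generic conditions in iterations: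

*Restriction.* If $q$ is $(M,P_\beta)$-generic and $\xi\in M\cap\beta$, then $q\restriction\xi$ is $(M,P_\xi)$-generic. For $D\in M$ dense open in $P_\xi$, the set $\{p\in P_\beta:p\restriction\xi\in D\}$ is in $M$ and is dense open in $P_\beta$. So $q$ forces $D\cap M\cap\dot G_\xi\ne\emptyset$, and as this concerns only $\dot G_\xi$, already $q\restriction\xi$ forces it.

*Composition.* If $r'$ is $(M,P_{\beta'})$-generic and forces $\dot q$ to be $(M[\dot G_{\beta'}],\dot Q_{\beta'})$-generic, then $r'^\frown\dot q$ is $(M,P_{\beta'+1})$-generic. Let $D\in M$ be dense open in $P_{\beta'+1}$. In $V[G_{\beta'}]$ with $r'\in G_{\beta'}$ let $D^*$ be the set of $x\in Q_{\beta'}$ that lie below $d(\beta')[G_{\beta'}]$ for some $d\in D$ with $d\restriction\beta'\in G_{\beta'}$. Then $D^*\in M[G_{\beta'}]$ is open. It is dense: if $x=\dot x[G_{\beta'}]\in Q_{\beta'}$ with $1\Vdash\dot x\in\dot Q_{\beta'}$, then the set of $d\restriction\beta'$ with $d\in D$ and $d\restriction\beta'\Vdash d(\beta')\le\dot x$ is dense in $P_{\beta'}$, since every $c^\frown\dot x$ has an extension in $D$. So if $\dot q[G_{\beta'}]\in G(\beta')$, there is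 $x\in D^*\cap M[G_{\beta'}]\cap G(\beta')$. By elementarity its witness $d$ can be taken in $M[G_{\beta'}]$, hence in $M$ by (3), and $d\in D\cap M\cap G_{\beta'+1}$.

Now the central notion. If $\mathcal B$ is an infinite AD family in $V$, then in an extension $\mathcal I(\mathcal B)$ and $\mathcal I^+(\mathcal B)$ are recomputed, but for sets in $V$ membership does not change, because it asks only for finitely many members of the same $\mathcal B$.

**Definition (good, strongly preserves).** For countable $M$, a set $B\in\mathcal I(\mathcal B)$ is *$M$-good* if $|B\cap Y|=\omega$ for all $Y\in\mathcal I^+(\mathcal B)\cap M$. A poset $Q$ *strongly preserves* $\mathcal B$ if there is $\theta_0$ such that for all regular $\theta\ge\theta_0$, all countable $M\prec H(\theta)$ with $Q,\mathcal B\in M$, all $q\in Q\cap M$ and all $M$-good $B$, there is an $(M,Q)$-generic $q'\le q$ forcing "$B$ is $M[\dot G]$-good".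

This notion is due to Guzmán–Hrušák–Téllez; everything needed about it is proved here. Tightness of $\mathcal B$ gives an $M$-good set for every countable $M$, since $\mathcal I^+(\mathcal B)\cap M$ is countable. Hence, if $\mathcal B$ is tight and $Q$ strongly preserves $\mathcal B$, then $Q$ is proper. The trivial poset strongly preserves every $\mathcal B$. A non-example: the poset of Section 4 for the match listing the tight family $\mathcal B$. Its set $X$ is in $M[G]$ and is positive, being infinite and almost disjoint from all members, yet $B\cap X$ is finite for every $B\in\mathcal I(\mathcal B)$; so no condition forces an $M$-good set to be $M[\dot G]$-good.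

**Lemma 6 (names).** Every $Y\in\mathcal I^+(\mathcal B)\cap M[G]$ has a name $\dot Y'\in M$ with $1\Vdash\dot Y'\in\mathcal I^+(\mathcal B)$.

*Proof.* Let $\dot Y\in M$ be any name for $Y$, and let $\dot Y'\in M$ be a name that $1$ forces to equal $\dot Y$ if $\dot Y\in\mathcal I^+(\mathcal B)$, and to equal $\omega$ otherwise. $\square$

The same holds when $\mathcal B$ is given by a name in $M$. So to show that a condition forces $B$ to be $M[\dot G]$-good, it suffices to treat names in $M$ that are forced by $1$ to be positive. One more combinatorial property is needed.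

**Lemma 7.** Let $\mathcal B$ be an infinite MAD family and $Z_0\supseteq Z_1\supseteq\cdots$ in $\mathcal I^+(\mathcal B)$. There is $Z'\in\mathcal I^+(\mathcal B)$ with $Z'\subseteq Z_0$ and $Z'\subseteq^*Z_k$ for all $k$.

*Proof.* We choose distinct $B_i\in\mathcal B$ and sets $P_i$ by recursion. Given distinct $B_0,\dots,B_{i-1}\in\mathcal B$, the sets $Z_k\setminus\bigcup_{j<i}B_j$ ($k<\omega$) are decreasing and positive, hence infinite. Let $P_i\subseteq Z_0\setminus\bigcup_{j<i}B_j$ be infinite and almost contained in each of them. By maximality choose $B_i\in\mathcal B$ with $|P_i\cap B_i|=\omega$; as $P_i\cap B_j=\emptyset$ for $j<i$, $B_i$ is new.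

Put $Z'=\bigcup_i(P_i\cap B_i\cap Z_i)$. Then $Z'\subseteq Z_0$. For $i\ge k$ the $i$th piece is contained in $Z_i\subseteq Z_k$, so $Z'\setminus Z_k\subseteq\bigcup_{i<k}(P_i\setminus Z_k)$, a finite set. As $P_i\subseteq^*Z_i$, the set $Z'$ meets every $B_i$ in an infinite set. It therefore meets infinitely many members of $\mathcal B$ in infinite sets, so it is positive. $\square$

## 6. The Spoiler plays the union of the witnesses

The goal of this section is that $Q_{E,\sigma}$, for unbounded $E$, strongly preserves every infinite MAD family $\mathcal B$. First we see where the direct argument stops.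

Let $M$ be countable, $B$ an $M$-good set, and build $p_0\subseteq p_1\subseteq\cdots$ in $T\cap M$ meeting all tasks we can think of; let $p^*=\bigcup_np_n$ and $q^*=(s_0,p^*,F_0)$. Let $\dot Y\in M$ name a positive set. Given $(s,\hat p,\hat F)\le q^*$, we want an extension forcing some large $m\in B$ into $\dot Y$. If $\hat F$ were in $M$, we could form in $M$ a positive set $Z$ of those $m$ that are forced into $\dot Y$ by adding some finite $w_m$ disjoint from $\hat F$ to $s$, and use that $B\cap Z$ is infinite. But $\hat F$ can be covered only by $F\cup K$, where $F\in M$ comes from sets of $p^*$, and $K$ is a finite union of sets played after $p^*$. Nothing in $M$ knows $K$. It could meet $w_m$ for every $m$, and then adding $w_m$ breaks the promise $\hat F$.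

The way out is a move of the Spoiler. If the set $A=\bigcup_mw_m$ has itself been played before $p^*$ ends, then every later set, and so $K$, meets $A$ in a finite set. If also $\min w_m\to\infty$, then $K$ misses all but finitely many $w_m$. For $A$ to be a legal move it must be almost disjoint from the sets played earlier. So the $w_m$ must escape these one after another, and this is what Lemma 7 provides.

**Lemma 8.** Let $\mathcal B$ be an infinite MAD family, $E$ unbounded, $\sigma$ a Builder strategy in $G^E_{\mathfrak a}$. Let $p\in T$, $s\in[\omega]^{<\omega}$, $F\in I_p$ and $1\Vdash_{Q_{E,\sigma}}\dot Y\in\mathcal I^+(\mathcal B)$. There are $p'\supseteq p$ in $T$, $Z\in\mathcal I^+(\mathcal B)$ and $\langle(w_m,F_m):m\in Z\rangle$ such that: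

* (i) $w_m\in[\omega]^{<\omega}$, $w_m\cap F=\emptyset$, $F_m\in I_{p'}$ and $(s\cup w_m,p',F_m)\Vdash m\in\dot Y$ for all $m\in Z$;
* (ii) either all $w_m=\emptyset$; or all $w_m\ne\emptyset$, $\min w_m\to\infty$ as $m\to\infty$ in $Z$, and $\bigcup_{m\in Z}w_m\in\mathrm{ran}(p')$.

*Proof.* Write $\mathcal I^+$ for $\mathcal I^+(\mathcal B)$ and $\mathcal I$ for $\mathcal I(\mathcal B)$.

**Step 1.** *We lengthen $p$ until no further lengthening changes which $m$ can be forced into $\dot Y$ by adding which $w$.* List all pairs in $\omega\times[\omega]^{<\omega}$ as $\langle(m_i,w_i):i<\omega\rangle$. Let $r_0=p$. If there are $r'\supseteq r_i$ in $T$ and $F'\in I_{r'}$ with $(s\cup w_i,r',F')\Vdash m_i\in\dot Y$, let $r_{i+1}$ be such an $r'$; otherwise let $r_{i+1}=r_i$. Let $r\in T$ extend $\bigcup_ir_i$ and have infinite length belonging to $E$. This is possible because $E$ is unbounded.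

Call $(m,w)$ *good* if there is $F'\in I_r$ with $(s\cup w,r,F')\Vdash m\in\dot Y$. Then
$$\text{if some } r'\supseteq r \text{ in } T,\ F'\in I_{r'} \text{ satisfy } (s\cup w,r',F')\Vdash m\in\dot Y,\ \text{ then }(m,w)\text{ is good.}\tag{4}$$
Let $(m,w)=(m_i,w_i)$. Since $r'\supseteq r_i$, the first case occurred at step $i$. So there is $F''\in I_{r_{i+1}}\subseteq I_r$ with $(s\cup w,r_{i+1},F'')\Vdash m\in\dot Y$, and $(s\cup w,r,F'')\le(s\cup w,r_{i+1},F'')$.

**Step 2.** *We find positive sets of $m$ whose witnesses $w$ avoid more and more of the match $r$.* Let $\mathrm{ran}(r)=\{C_i:i<\omega\}$ and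
$$G_k=F\cup k\cup\bigcup_{i<k}C_i\in I_r,\qquad Z_k=\{m:\exists w\,(w\cap G_k=\emptyset\text{ and }(m,w)\text{ is good})\}.$$
The $G_k$ increase, so the $Z_k$ decrease. Moreover $(s,r,G_k)\Vdash\dot Y\subseteq Z_k$. For suppose $(s',r',F')\le(s,r,G_k)$ forces $m\in\dot Y$. Then $w=s'\setminus s$ is disjoint from $G_k$ and $s'=s\cup w$, so $(m,w)$ is good by (4), and $m\in Z_k$. As $\dot Y$ is forced to be positive, $Z_k\in\mathcal I^+$.

**Step 3.** *We choose one witness $w_m$ per $m$ so that the witnesses escape every $C_i$.* By Lemma 7 take $Z'\in\mathcal I^+$ with $Z'\subseteq Z_0$ and $Z'\subseteq^*Z_k$ for all $k$. For $m\in Z'$ let $k(m)=\max\{k\le m:m\in Z_k\}$. Then $k(m)\to\infty$ as $m\to\infty$ in $Z'$: given $k$, all but finitely many $m\in Z'$ satisfy $m\ge k$ and $m\in Z_k$. Pick $w_m$ with $w_m\cap G_{k(m)}=\emptyset$ and $(m,w_m)$ good, with witness $F_m\in I_r$. Since $F\subseteq G_{k(m)}$, we have $w_m\cap F=\emptyset$. One of $\{m\in Z':w_m=\emptyset\}$ and $\{m\in Z':w_m\ne\emptyset\}$ is positive; let $Z$ be a positive one.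

**Step 4.** *The Spoiler plays the union of the witnesses.* If $w_m=\emptyset$ for all $m\in Z$, put $p'=r$. Otherwise $w_m\neq\emptyset$ for all $m\in Z$, and $\min w_m\ge k(m)\to\infty$, because $k(m)\subseteq G_{k(m)}$. So $A=\bigcup_{m\in Z}w_m$ is infinite. For each $i$, if $k(m)>i$ then $C_i\subseteq G_{k(m)}$, so $w_m\cap C_i=\emptyset$; this covers all but finitely many $m\in Z$, and each $w_m$ is finite. Hence $A\cap C_i$ is finite. So $A$ is almost disjoint from all sets in $r$, and distinct from them. Since $\mathrm{lh}(r)$ is infinite and in $E$, $A$ is a legal Spoiler move, and $p'=r^\frown A\in T$.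

In both cases $F_m\in I_r\subseteq I_{p'}$ and $(s\cup w_m,p',F_m)\le(s\cup w_m,r,F_m)\Vdash m\in\dot Y$. $\square$

**Lemma 9.** Let $\mathcal B$ be an infinite MAD family. Then every poset isomorphic to some $Q_{E,\sigma}$ with $E$ unbounded strongly preserves $\mathcal B$.

*Proof.* Let $\theta$ be large and $M\prec H(\theta)$ countable, containing $\mathcal B$ and the given poset. By elementarity $M$ contains such $E,\sigma$ and an isomorphism with $Q_{E,\sigma}$. Generic conditions and names can be transferred along it, so we may assume that the poset is $Q=Q_{E,\sigma}$ with $E,\sigma\in M$. Let $B$ be $M$-good and $q_0=(s_0,p_0,F_0)\in Q\cap M$.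

**Step 1.** *We build the match part of the generic condition, meeting countably many tasks.* Build $p_0\subseteq p_1\subseteq\cdots$ in $T\cap M$, handling each of the following tasks infinitely often.

* Task $(D,s)$, for $D\in M$ dense open in $Q$ and $s\in[\omega]^{<\omega}$: if there are $p'\supseteq p_n$ in $T$ and $F'$ with $(s,p',F')\in D$, choose such $p',F'\in M$ and put $p_{n+1}=p'$. Otherwise $p_{n+1}=p_n$.
* Task $(\dot Y,s,F)$, for $\dot Y\in M$ with $1\Vdash\dot Y\in\mathcal I^+(\mathcal B)$, $s\in[\omega]^{<\omega}$ and $F\in M$, $F\subseteq\omega$: if $F\in I_{p_n}$, apply Lemma 8 inside $M$ to $(p_n,s,F,\dot Y)$, and let $p_{n+1}\in M$ be the resulting $p'$, with $Z$ and $\langle(w_m,F_m):m\in Z\rangle$ in $M$. Otherwise $p_{n+1}=p_n$.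

Elementarity allows both choices in $M$. Put $p^*=\bigcup_np_n\in T$ and $q^*=(s_0,p^*,F_0)\le q_0$.

**Step 2.** *$q^*$ is $(M,Q)$-generic.* Let $D\in M$ be dense open and $q\le q^*$. Extend $q$ to $(s',p',F')\in D$. At a step $n$ handling $(D,s')$, the match $p'\supseteq p^*\supseteq p_n$ shows that the first alternative held. So $(s',p_{n+1},F'')\in D\cap M$ for some $F''$, and since $p_{n+1}\subseteq p'$, by (2) it is compatible with $(s',p',F')$. So below every $q\le q^*$ there is a condition forcing $D\cap M\cap\dot G\ne\emptyset$.

**Step 3.** *$q^*$ forces $|B\cap\dot Y|=\omega$ for each $\dot Y\in M$ with $1\Vdash\dot Y\in\mathcal I^+(\mathcal B)$.* Let $(s,\hat p,\hat F)\le q^*$ and $j<\omega$. Write $\hat F\subseteq F\cup K$, where $F$ is the union of a finite set and finitely many members of $\mathrm{ran}(p^*)$, and $K$ is a finite union of sets $\hat p(\xi)$ with $\xi\ge\mathrm{lh}(p^*)$. Each $p_n$ is a countable element of $M$, so $\mathrm{ran}(p^*)\subseteq M$. Thus $F\in M$, and $F\in I_{p_n}$ for all large $n$. So the task $(\dot Y,s,F)$ was handled non-vacuously at some step $n$, with result $p_{n+1}$, $Z\in\mathcal I^+(\mathcal B)\cap M$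 and $w_m,F_m$. Since $B$ is $M$-good, $B\cap Z$ is infinite. By (i), $w_m\cap F=\emptyset$ for all $m\in Z$.

Also $w_m\cap K=\emptyset$ for all but finitely many $m\in Z$. This is trivial if all $w_m$ are empty. Otherwise $\bigcup_{m\in Z}w_m=\hat p(\eta)$ for some $\eta<\mathrm{lh}(p^*)$. It has finite intersection with $K$, because $K$ is a finite union of sets $\hat p(\xi)$ with $\xi\ne\eta$; and $\min w_m\to\infty$.

Pick $m\in B\cap Z$ with $m>j$ and $w_m\cap(F\cup K)=\emptyset$. Then $(s\cup w_m,\hat p,\hat F\cup F_m)$ is a condition, as $F_m\in I_{p_{n+1}}\subseteq I_{\hat p}$. It extends $(s,\hat p,\hat F)$ because $w_m\cap\hat F=\emptyset$, and it extends $(s\cup w_m,p_{n+1},F_m)$, which forces $m\in\dot Y$. So it forces $m\in B\cap\dot Y$ with $m>j$.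

By Lemma 6, $q^*$ forces that $B$ is $M[\dot G]$-good. $\square$

**Corollary 10.** Under CH, every $Q_{E,\sigma}$ with $E$ unbounded is proper.

*Proof.* A tight family exists by Lemma 5; it is MAD by Lemma 3; $Q_{E,\sigma}$ strongly preserves it by Lemma 9; so $Q_{E,\sigma}$ is proper. $\square$

## 7. Good sets stay good along countable support iterations

We now show that a tight family survives an iteration. The statement is set up so that a generic condition for $P_\alpha$ can be extended to one for $P_\beta$ with its $P_\alpha$-part unchanged; this makes the limit step possible.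

**Lemma 11.** Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\gamma\rangle$ be a CS iteration of proper posets with limit $P_\gamma$, let $\alpha_0\le\gamma$, and let $\dot{\mathcal A}$ be a $P_{\alpha_0}$-name for an infinite AD family. Assume $\Vdash_\alpha$ "$\dot Q_\alpha$ strongly preserves $\dot{\mathcal A}$" for all $\alpha\in[\alpha_0,\gamma)$. Let $\theta$ be a sufficiently large regular cardinal, $M\prec H(\theta)$ countable containing all these objects, and $\alpha_0\le\alpha\le\beta\le\gamma$ with $\alpha,\beta\in M$. Suppose $p\in P_\alpha$ is $(M,P_\alpha)$-generic, $\dot B,\dot t$ are $P_\alpha$-names, and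
$$p\Vdash\text{“}\dot B\in\mathcal I(\dot{\mathcal A})\text{ is }M[\dot G_\alpha]\text{-good},\ \dot t\in P_\beta\cap M,\ \dot t\restriction\alpha\in\dot G_\alpha\text{”}.$$
Then there is an $(M,P_\beta)$-generic $r\in P_\beta$ with $r\restriction\alpha=p$ and $r\Vdash$ "$\dot B$ is $M[\dot G_\beta]$-good and $\dot t\in\dot G_\beta$".

Here "sufficiently large" means that $\theta>2^{|P_\gamma|}$ and that for every $\alpha\in[\alpha_0,\gamma)$, $\theta$ is above a bound forced by $P_\alpha$ for the $\theta_0$ in the definition of strong preservation for $\dot Q_\alpha$. Then $\theta$ stays regular in $V[G_\alpha]$, and strong preservation applies to $M[G_\alpha]\prec H(\theta)^{V[G_\alpha]}$.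

*Proof.* By induction on $\beta$, for all $\alpha,p,\dot B,\dot t$ at once. For $\beta=\alpha$ let $r=p$.

**Successor step, $\beta=\beta'+1>\alpha$.** *We append one coordinate, using strong preservation.* Apply the induction hypothesis to $\alpha,\beta'$ and $\dot t\restriction\beta'$ to get $r'\in P_{\beta'}$. In $V[G_{\beta'}]$ with $r'\in G_{\beta'}$, let $t=\dot t[G_{\beta'}]\in M$. Apply strong preservation of $Q_{\beta'}$ to $M[G_{\beta'}]$, the condition $t(\beta')[G_{\beta'}]\in Q_{\beta'}\cap M[G_{\beta'}]$, and $\dot B$. It yields an $(M[G_{\beta'}],Q_{\beta'})$-generic condition below $t(\beta')$ forcing $\dot B$ to be good for $M[G_\beta]$. Let $\dot q'$ be a name for it (and for the largest condition if $r'\notin G_{\beta'}$), and put $r=r'^\frown\dot q'$. By the composition fact of Section 5, $r$ is $(M,P_\beta)$-generic. Clearly $r\restriction\alpha=p$, and $r$ forces $\dot t\in\dot G_\beta$.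

**Limit step, $\beta>\alpha$: setup.** *We approach $\sup(M\cap\beta)$ by an $\omega$-sequence, and handle one dense set and one positive name at a time.* Since $\beta\in M$ is a limit, $M\cap\beta$ has no largest element; let $\alpha=\alpha_0'<\alpha_1'<\cdots$ be in $M\cap\beta$, cofinal in $\sup(M\cap\beta)$. Let $\langle(D_n,\dot Y_n):n<\omega\rangle$ list, each infinitely often, all pairs in $M$ with $D_n$ dense open in $P_\beta$ and $\dot Y_n$ a $P_\beta$-name with $1\Vdash\dot Y_n\in\mathcal I^+(\dot{\mathcal A})$. We build $p_n\in P_{\alpha_n'}$ and $P_{\alpha_n'}$-names $\dot t_n$ with $p_0=p$, $\dot t_0=\dot t$, $p_{n+1}\restriction\alpha_n'=p_n$, such that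

* $p_n$ is $(M,P_{\alpha_n'})$-generic and forces "$\dot B$ is $M[\dot G_{\alpha_n'}]$-good, $\dot t_n\in P_\beta\cap M$, $\dot t_n\restriction\alpha_n'\in\dot G_{\alpha_n'}$";
* $p_{n+1}$ forces "$\dot t_{n+1}\le\dot t_n$, $\dot t_{n+1}\in D_n$, and for some $m>n$ in $\dot B$, $\dot t_{n+1}\Vdash_{P_\beta}m\in\dot Y_n$".

**Limit step: from $n$ to $n+1$.** *We use goodness at $\alpha_n'$ to find a number that can be put into $\dot B\cap\dot Y_n$.* In $V[G_{\alpha_n'}]$ with $p_n\in G_{\alpha_n'}$ and $t=\dot t_n[G_{\alpha_n'}]$, put
$$Z=\{m:\exists t'\le t\ (t'\in D_n,\ t'\restriction\alpha_n'\in G_{\alpha_n'},\ t'\Vdash_{P_\beta}m\in\dot Y_n)\}.$$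
The relation "$t'\Vdash_{P_\beta}m\in\dot Y_n$" is a set of $V$ that belongs to $M$, so $Z\in M[G_{\alpha_n'}]$. Since $t\restriction\alpha_n'\in G_{\alpha_n'}$, in a further extension there is a $P_\beta$-generic $G_\beta\ni t$ extending $G_{\alpha_n'}$. If $m\in\dot Y_n[G_\beta]$, then some $t'\in G_\beta$ with $t'\le t$ and $t'\in D_n$ forces this, and $t'\restriction\alpha_n'\in G_{\alpha_n'}$; so $m\in Z$. Thus $\dot Y_n[G_\beta]\subseteq Z$. As $\dot Y_n[G_\beta]$ is positive in $V[G_\beta]$, $Z\notin\mathcal I(\mathcal A)$. By goodness choose $m\in\dot B\cap Z$ with $m>n$. By elementarity there is a witness $t'\in M[G_{\alpha_n'}]\cap P_\beta$ for $m\in Z$, and $t'\in M$ by (3).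

Let $\dot t_{n+1}$ be a $P_{\alpha_n'}$-name for $t'$. Then $p_n$ forces $\dot t_{n+1}\restriction\alpha_n'\in\dot G_{\alpha_n'}$, so we obtain $p_{n+1}$ from the induction hypothesis applied to $\alpha_n',\alpha_{n+1}'$, $p_n$, $\dot B$ and $\dot t_{n+1}\restriction\alpha_{n+1}'$.

**Limit step: the condition $r$.** *We show that $r=\bigcup_np_n$, trivial above $\sup_n\alpha_n'$, forces all $\dot t_n$ into $\dot G_\beta$.* The support of $r$ is countable, so $r\in P_\beta$. Fix $n$ and let $r_1\le r$; extend it to $r'$ so that $r'\restriction\alpha_n'$ decides $\dot t_n=t\in M$. The support of $t$ is a countable element of $M$, so $\mathrm{supp}(t)\subseteq M\cap\beta$. For every $k\ge n$, $p_k$ forces $\dot t_k\le\dot t_n$ and $\dot t_k\restriction\alpha_k'\in\dot G_{\alpha_k'}$. Hence $r'\restriction\alpha_k'\Vdash t\restriction\alpha_k'\in\dot G_{\alpha_k'}$. For $\xi\in\mathrm{supp}(t)$ choose $k\geq n$ with $\xi<\alpha_k'$; it follows that $r'\restriction\xi$ forces that $r'(\xi)\Vdash t(\xi)\in\dot G(\xi)$, so that $r'(\xi)$ and $t(\xi)$ are compatible, and this remains true below $r'\restriction\xi$. So we can recursively choose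 $r''(\xi)$, forced by $r''\restriction\xi$ to be below both $r'(\xi)$ and $t(\xi)$, for $\xi\in\mathrm{supp}(t)$, and $r''(\xi)=r'(\xi)$ for $\xi\notin\mathrm{supp}(t)$. Then $r''\in P_\beta$ and $r''\le r',t$, so $r''\Vdash\dot t_n\in\dot G_\beta$. Since $r_1\le r$ was arbitrary, $r\Vdash\dot t_n\in\dot G_\beta$.

Now $r\restriction\alpha=p$. For each dense open $D\in M$ there is $n$ with $D=D_n$, and $r$ forces $\dot t_{n+1}\in D_n\cap M\cap\dot G_\beta$; so $r$ is $(M,P_\beta)$-generic. It forces $\dot t=\dot t_0\in\dot G_\beta$. For each $\dot Y$ occurring in the list, there are infinitely many $n$ with $\dot Y_n=\dot Y$, and for each of them $r$ forces some $m>n$ into $\dot B\cap\dot Y$. By Lemma 6, $r$ forces $\dot B$ to be $M[\dot G_\beta]$-good. $\square$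

**Corollary 12.** Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\gamma\rangle$ be a CS iteration in which each $\dot Q_\alpha$ is forced to be proper, and to be trivial or isomorphic to some $Q_{E,\sigma}$ (with $E$ unbounded). If $\alpha_0\le\gamma$ and $\dot{\mathcal A}$ is a $P_{\alpha_0}$-name forced by $1$ to be a tight family, then $P_\gamma$ forces $\dot{\mathcal A}$ to be tight.

*Proof.* By induction on $\gamma\ge\alpha_0$; the case $\gamma=\alpha_0$ is the hypothesis. For $\alpha\in[\alpha_0,\gamma)$, $P_\alpha$ forces $\dot{\mathcal A}$ to be tight, hence MAD by Lemma 3, so $\dot Q_\alpha$ is forced to preserve it strongly, by Lemma 9 or trivially. So Lemma 11 applies.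

Let $p\in P_\gamma$ and let $\dot Y_n$ ($n<\omega$) be names, without loss of generality forced by $1$ to be in $\mathcal I^+(\dot{\mathcal A})$, by the change of names in Lemma 6. Take a countable $M\prec H(\theta)$ containing everything. By Shelah's theorem $P_{\alpha_0}$ is proper, so there is an $(M,P_{\alpha_0})$-generic $p_0\le p\restriction\alpha_0$. In $V[G_{\alpha_0}]$ tightness, applied to the countable set $\mathcal I^+(\mathcal A)\cap M[G_{\alpha_0}]$, gives an $M[G_{\alpha_0}]$-good set; let $\dot B$ name one. Lemma 11 with $\alpha=\alpha_0$, $\beta=\gamma$, the generic condition $p_0$ and $\dot t=p$ yields $r$ forcing $p\in\dot G_\gamma$ and $|\dot B\cap\dot Y_n|=\omega$ for all $n$. Then $r$ is compatible with $p$, so some condition below $p$ forces this. As $p$ was arbitrary, tightness is forced. $\square$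

## 8. Initial stages have small dense sets and satisfy CH

Corollary 10 needs CH at the stage where $Q_{E,\sigma}$ is used, and the bookkeeping needs $\omega_1$ many conditions at each stage. Both come from the next lemma.

**Lemma 13.** Assume CH. Let $\alpha<\omega_2$ and let $P_\alpha$ be a CS iteration of proper posets with underlying sets forced to be subsets of $\omega_1$. Then $P_\alpha$ has a dense subset of size $\le\omega_1$ and forces CH.

*Proof.* By Shelah's theorem all $P_\beta$, $\beta\le\alpha$, are proper. By CH take $N\prec H(\theta)$ with $|N|=\omega_1$, $N^\omega\subseteq N$, $P_\alpha\in N$ and $\alpha+1\subseteq N$.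

**Step 1.** *By induction on $\beta\le\alpha$, $N\cap P_\beta$ is dense in $P_\beta$.* Let $p\in P_\beta$ and $u=\mathrm{supp}(p)$. For $\xi\in u$, using that $N\cap P_\xi$ is dense in $P_\xi$, let $A_\xi\subseteq N\cap P_\xi$ be a maximal antichain of $P_\xi$ consisting of conditions that decide the value of $p(\xi)$, an ordinal below $\omega_1$. Let $M\prec H(\theta)$ be countable with $p,P_\beta,\langle A_\xi:\xi\in u\rangle\in M$, and let $q\le p$ be $(M,P_\beta)$-generic. Then $u\subseteq M$. Put $a_\xi=A_\xi\cap M$, and for $a\in a_\xi$ let $v_\xi(a)<\omega_1$ be the value of $p(\xi)$ decided by $a$. All of this is countable information about elements of $N$, so $\langle(a_\xi,v_\xi):\xi\in u\rangle\in N$ because $N^\omega\subseteq N$. Hence $N$ also contains a condition $p'\in P_\beta$ with support contained in $u$ such that, for $\xi\in u$, $p'(\xi)$ names $v_\xi(a)$ for the unique $a\in a_\xi\cap G_\xi$ if there is one, and the largest condition otherwise. (Each $a\in a_\xi$ forces $v_\xi(a)=p(\xi)\in\dot Q_\xi$, so $p'$ is a condition.)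

The condition $q$ satisfies
$$q\le p'\quad\text{and}\quad q\restriction\xi\Vdash a_\xi\cap\dot G_\xi\ne\emptyset\ \text{ for all }\xi\in u.\tag{5}$$
For by the restriction fact, $q\restriction\xi$ is $(M,P_\xi)$-generic, so it forces that the maximal antichain $A_\xi\in M$ meets $M\cap\dot G_\xi$. Thus $q\restriction\xi\Vdash p'(\xi)=p(\xi)$ for $\xi\in u$, and $q\le p$ gives $q\le p'$. The parameters of (5) are in $N$, so by elementarity some $\tilde q\in N\cap P_\beta$ satisfies (5) in place of $q$. Then $\tilde q\restriction\xi\Vdash p'(\xi)=p(\xi)$ for $\xi\in u$ again, so $\tilde q\le p$.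

**Step 2.** *CH holds in the extension.* The set $R=N\cap P_\alpha$ is dense and has size $\le\omega_1$. Given a name $\dot x$ for a subset of $\omega$, choose for each $n$ a maximal antichain $W_n\subseteq R$ of conditions deciding whether $n\in\dot x$. Let $M$ be countable with $\dot x,\langle W_n\rangle\in M$. Below any condition in $M$ there is an $(M,P_\alpha)$-generic $q$, and it forces $W_n\cap M\cap\dot G\ne\emptyset$ for all $n$; so $q$ forces $\dot x$ to equal the evaluation of the countable name $\{(n,w):w\in W_n\cap M,\ w\Vdash n\in\dot x\}$. Any condition can be put into such an $M$, so every subset of $\omega$ in the extension is the evaluation of a countable name of this kind from $V$. There are $\omega_1^\omega=\omega_1$ of these, and $\omega_1$ is preserved. $\square$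

## 9. Diamond predicts the strategies

Work in $L$. Then CH holds, and so does $\diamondsuit_{\omega_2}(S)$ for $S=\{\alpha<\omega_2:\mathrm{cf}\,\alpha=\omega_1\}$. We use it in this form (pass through a bijection $\omega_2^3\to\omega_2$, which maps $\alpha^3$ onto $\alpha$ for club many $\alpha$): there is $\langle d_\alpha:\alpha\in S\rangle$ with $d_\alpha\subseteq\alpha^3$ such that for every $D\subseteq\omega_2^3$ the set $\{\alpha\in S:D\cap\alpha^3=d_\alpha\}$ is stationary.

**Coding a game and a strategy by one function.** Code a pair $(E,\sigma)$, with $\sigma$ a Builder strategy in $G^E_{\mathfrak a}$, by the function $\tau_{E,\sigma}$ on all countable legal matches with $\tau_{E,\sigma}(p)=\sigma(p)$ if $\mathrm{lh}(p)\notin E$ and $\tau_{E,\sigma}(p)=\emptyset$ otherwise. There are legal matches of every countable length and values of $\sigma$ are nonempty, so $\tau_{E,\sigma}$ determines $E$ and $\sigma$.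

**The iteration.** Define by recursion a CS iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$ of proper posets on subsets of $\omega_1$, together with $\rho_i,\dot x_i$ for $i<\omega_2$. For each $\alpha<\omega_2$, using Lemma 13 and allowing repetitions,

* $\{\rho_i:\omega_1\alpha\le i<\omega_1(\alpha+1)\}$ is a dense subset of $P_\alpha$;
* $\dot x_i$, for $\omega_1\alpha\le i<\omega_1(\alpha+1)$, are $P_\alpha$-names forced to enumerate $H(\omega_1)^{V[G_\alpha]}$, which has size $\omega_1$ by CH in $V[G_\alpha]$.

If $\alpha\in S$ and $\omega_1\alpha=\alpha$, let, in $V[G_\alpha]$,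
$$\tau_\alpha=\{(x_j,x_k):\exists i\ ((i,j,k)\in d_\alpha\text{ and }\rho_i\in G_\alpha)\},$$
where $x_j$ is the value of $\dot x_j$. This makes sense: for $i<\alpha=\omega_1\alpha$, the condition $\rho_i$ and the name $\dot x_i$ belong to a stage below $\alpha$. If $\tau_\alpha=\tau_{E,\sigma}$ for some unbounded $E\subseteq\omega_1$ and some Builder strategy $\sigma$ in $G^E_{\mathfrak a}$, in the sense of $V[G_\alpha]$, let $Q_\alpha$ be a copy of $Q_{E,\sigma}$ on a subset of $\omega_1$. This is possible since $|Q_{E,\sigma}|\le\omega_1$ by CH in $V[G_\alpha]$, and $Q_\alpha$ is proper by Corollary 10. In all other cases $Q_\alpha$ is trivial. Let $P=P_{\omega_2}$. Supports are countable, so $P=\bigcup_{\alpha<\omega_2}P_\alpha$. Let $G$ be $P$-generic and $G_\alpha=G\cap P_\alpha$.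

**Lemma 14.** (a) $P$ is proper and $\omega_2$-c.c., so $\omega_1$ and $\omega_2$ are preserved. (b) $\{\rho_i:i<\omega_2\}$ is dense in $P$; every subset of $\omega_1$ in $V[G]$ lies in some $V[G_\alpha]$ with $\alpha<\omega_2$; $\mathfrak c\le\omega_2$ in $V[G]$; and $H(\omega_1)^{V[G]}=\{x_i:i<\omega_2\}$. (c) If $\alpha\in S$, then $H(\omega_1)^{V[G_\alpha]}=\bigcup_{\beta<\alpha}H(\omega_1)^{V[G_\beta]}$; if also $\omega_1\alpha=\alpha$, then $H(\omega_1)^{V[G_\alpha]}=\{x_j:j<\alpha\}$.

*Proof.* (a) Properness is Shelah's theorem. For the chain condition let $\langle p_i:i\in S\rangle$ be conditions. For $i\in S$ the countable set $\mathrm{supp}(p_i)\cap i$ is bounded in $i$, since $\mathrm{cf}\,i=\omega_1$. By Fodor's lemma there are $\gamma<\omega_2$ and a stationary $S'\subseteq S$ with $\mathrm{supp}(p_i)\cap i\subseteq\gamma$ for $i\in S'$. As $P_\gamma$ has a dense subset of size $\le\omega_1$, we may shrink $S'$ so that one fixed $d\in P_\gamma$ lies below $p_i\restriction\gamma$ for all $i\in S'$. Choose $i<j$ in $S'\setminus\gamma$ with $\mathrm{supp}(p_i)\subseteq j$. Outside $\gamma$ the support of $p_i$ is contained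 in $[i,j)$ and that of $p_j$ in $[j,\omega_2)$. So $d$ together with $p_i\restriction[\gamma,\omega_2)$ and $p_j\restriction[\gamma,\omega_2)$ gives a common extension.

(b) Density is clear from $P=\bigcup_\alpha P_\alpha$. A subset of $\omega_1$ in $V[G]$ has a name built from at most $\omega_1$ conditions, by the $\omega_2$-c.c., and these lie in one $P_\alpha$. Each $V[G_\alpha]$ satisfies CH, so $\mathfrak c\le\omega_2$. Elements of $H(\omega_1)$ are coded by subsets of $\omega$, so each is in $H(\omega_1)^{V[G_\alpha]}$ for some $\alpha<\omega_2$, hence is some $x_i$.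

(c) As in Step 2 of Lemma 13, properness implies that a subset of $\omega$ in $V[G_\alpha]$ is the evaluation of a name built from countably many conditions of $P_\alpha$. As $\mathrm{cf}\,\alpha=\omega_1$ and supports are countable, $P_\alpha=\bigcup_{\beta<\alpha}P_\beta$, and the countably many conditions lie in one $P_\beta$, $\beta<\alpha$. Using codes again, this gives the first claim. The second follows, since the $x_j$ with $j<\omega_1\alpha=\alpha$ enumerate the union. $\square$

**Lemma 15 (reflection).** Let $\tau\in V[G]$ be a function with $\mathrm{dom}(\tau)\cup\mathrm{ran}(\tau)\subseteq H(\omega_1)$, with a name $\dot\tau$ forced by $1$ to be such a function. Put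
$$D=\{(i,j,k):\rho_i\Vdash\dot x_j\in\mathrm{dom}(\dot\tau)\wedge\dot\tau(\dot x_j)=\dot x_k\}\in V.$$
There is a club $C\subseteq\omega_2$ in $V$, consisting of $\alpha$ with $\omega_1\alpha=\alpha$, such that for every $\alpha\in S\cap C$
$$\tau\restriction V[G_\alpha]=\{(x_j,x_k):\exists i\,((i,j,k)\in D\cap\alpha^3,\ \rho_i\in G_\alpha)\}\in V[G_\alpha],\tag{6}$$
and the values of $\tau\restriction V[G_\alpha]$ are in $V[G_\alpha]$.

*Proof.* Here $\tau\restriction V[G_\alpha]$ is the restriction of $\tau$ to $\mathrm{dom}(\tau)\cap V[G_\alpha]$. For each $j<\omega_2$ choose a maximal antichain of conditions $\rho_i$ that decide whether $\dot x_j\in\mathrm{dom}(\dot\tau)$ and, if so, force $\dot\tau(\dot x_j)=\dot x_k$ for a specific $k$. By Lemma 14(b) such conditions are dense, and by the $\omega_2$-c.c. all these $i,k$ can be taken below some $h(j)<\omega_2$. Let $C$ be the club of $\alpha$ closed under $h$ with $\omega_1\alpha=\alpha$, and let $\alpha\in S\cap C$.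

The inclusion $\supseteq$ in (6) is clear, since $G_\alpha\subseteq G$. For $\subseteq$, let $x\in\mathrm{dom}(\tau)\cap V[G_\alpha]$. Since $\omega_1$ is preserved, a set of $V[G_\alpha]$ that is hereditarily countable in $V[G]$ is hereditarily countable in $V[G_\alpha]$. So $x=x_j$ for some $j<\alpha$ by Lemma 14(c). The antichain chosen for $j$ meets $G$ in some $\rho_i$, and with the corresponding $k$ we have $i,k<\alpha$ and $(i,j,k)\in D$. As $i<\alpha=\omega_1\alpha$, $\rho_i\in P_\alpha$, so $\rho_i\in G_\alpha$. The value is $\tau(x_j)=x_k\in V[G_\alpha]$. $\square$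

## 10. In $V[G]$: $\mathfrak a=\omega_1$, and neither player has a strategy

**Step 1.** *$\mathfrak a=\omega_1$ in $V[G]$.* By Lemma 5, $L$ has a tight family of size $\omega_1$. By Corollary 12 with $\alpha_0=0$ and $\gamma=\omega_2$ it is tight in $V[G]$, hence MAD there by Lemma 3. Since $\mathfrak a\ge\omega_1$ always, $\mathfrak a=\omega_1$.

**Step 2.** *If $E$ is unbounded, the Builder has no winning strategy in $G^E_{\mathfrak a}$.* Let $E\subseteq\omega_1$ be unbounded and $\sigma$ a Builder strategy, both in $V[G]$. Put $\tau=\tau_{E,\sigma}$, and choose the name $\dot\tau$ so that $1$ forces it to be the code of such a pair; this is possible by mixing names, because such pairs exist in every extension. Take $D$ and $C$ from Lemma 15. By $\diamondsuit$ pick $\alpha\in S\cap C$ with $D\cap\alpha^3=d_\alpha$. By (6),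
$$\tau_\alpha=\tau\restriction V[G_\alpha]\in V[G_\alpha].$$
For each $\xi<\omega_1$ there is a legal match of length $\xi$ in $V[G_\alpha]$, and $\xi\in E$ iff $\tau_\alpha$ has value $\emptyset$ there; so $E\in V[G_\alpha]$. Legality of countable matches is absolute, so $\mathrm{dom}(\tau_\alpha)$ consists of all countable legal matches of $V[G_\alpha]$. Thus $\tau_\alpha=\tau_{E,\sigma_\alpha}$ with $\sigma_\alpha=\sigma\restriction V[G_\alpha]$, which is a Builder strategy in $V[G_\alpha]$. So $Q_\alpha\cong Q_{E,\sigma_\alpha}$.

By Lemma 1, $V[G_{\alpha+1}]$ contains a match $\vec A=\langle A_\xi:\xi<\omega_1\rangle$ all of whose proper initial segments are in $V[G_\alpha]$, with $A_\xi=\sigma_\alpha(\vec A\restriction\xi)=\sigma(\vec A\restriction\xi)$ for all $\xi\notin E$, and an infinite $X$ almost disjoint from all $A_\xi$. As $\omega_1$ is preserved, $\vec A$ is a complete match in $V[G]$ in which the Builder follows $\sigma$ and loses. So $\sigma$ is not winning.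

With $E$ the set of odd ordinals, Steps 1 and 2 prove **Theorem A**. $\blacksquare$

**Step 3.** *$\mathfrak c=\omega_2$.* By Lemma 5, CH would give the Builder a winning strategy in $G_{\mathfrak a}$, contrary to Step 2. So CH fails in $V[G]$, and $\mathfrak c\le\omega_2$ by Lemma 14(b).

**Step 4.** *If $\omega_1\setminus E$ is unbounded, the Spoiler has no winning strategy in $G^E_{\mathfrak a}$.* Let $\tau\in V[G]$ be a Spoiler strategy. It is a function with domain and range contained in $H(\omega_1)$; take $C$ from Lemma 15 for $\tau$, with a name that $1$ forces to be a function with domain and range contained in $H(\omega_1)$. By Lemma 14(b) we can choose $\alpha\in S\cap C$ with $E\in V[G_\alpha]$. Then $\tau\restriction V[G_\alpha]$ is in $V[G_\alpha]$ and has values there. In $V[G_\alpha]$, CH holds by Lemma 13. Put $U=(\omega_1\setminus E)\setminus\omega$, which is uncountable, and let $\langle\vec Y^\xi:\xi\in U\rangle$ list in $V[G_\alpha]$ all countable sequences of subsets of $\omega$.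

In $V[G_\alpha]$ play a match in which the Spoiler follows $\tau$. At $\xi\in U$, if all $Y^\xi_n$ are in $\mathcal I^+(\{A_\eta:\eta<\xi\})$, the Builder plays $A_\xi$ as in Lemma 4; at the other Builder stages, including the finite ones, any legal set. By Lemma 5 the resulting family $\mathcal A$ is tight in $V[G_\alpha]$. Since $1\Vdash_{P_\alpha}$ CH, tight families are forced by $1$ to exist, so by mixing $\mathcal A$ has a $P_\alpha$-name forced by $1$ to be a tight family. By Corollary 12 with $\alpha_0=\alpha$ and $\gamma=\omega_2$, $\mathcal A$ is tight in $V[G]$, hence MAD. So the Spoiler, following $\tau$, loses this match, and $\tau$ is not winning.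

**Step 5.** *Theorem B.* By Step 1 and Step 3, $\mathfrak a=\omega_1$ and $\mathfrak c=\omega_2$ in $V[G]$. If $E$ is bounded, then by Proposition 2(a) and $\mathfrak a=\omega_1$ the Builder has a winning strategy in $G^E_{\mathfrak a}$; if $E$ is unbounded, there is none by Step 2. If $\omega_1\setminus E$ is bounded, then by Proposition 2(b) the Spoiler has a winning strategy; if it is unbounded, there is none by Step 4. This proves **Theorem B**. $\blacksquare$
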